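# Every tree is an integral sum graph

## Integral sum labelings of trees and forests

All graphs are finite, without loops or multiple edges.

**Theorem 1.** Every tree is an integral sum graph.

**Theorem 2.** Every forest is an integral sum graph. Moreover, a forest has an integral sum labeling that does not use the label $0$ if and only if it is not a star $K_{1,k}$ with $k\ge 1$.

**Definition (integral sum graph).** A graph is an *integral sum graph* if its nodes can be given distinct integers $f(u)$ such that for any two distinct nodes $u,v$: the pair $uv$ is an edge if and only if $f(u)+f(v)=f(w)$ for some node $w$. Such an $f$ is an *integral sum labeling*.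

So a finite set of integers determines a graph on itself: join two distinct elements when their sum lies in the set. The theorems say that every tree, and every forest, arises in this way. For example, $\{1,2,-1,3\}$ has the sums $1+2=3$, $1+(-1)=0$, $1+3=4$, $2+(-1)=1$, $2+3=5$, $-1+3=2$. Those in the set are $1+2$, $2+(-1)$ and $-1+3$, so the graph is the path $1,\,2,\,-1,\,3$.

The node $w$ may be $u$ or $v$. This matters only for the label $0$: since $0+f(v)=f(v)$, **a node labeled $0$ is adjacent to all other nodes**. A tree with a node adjacent to all others is $K_1$ or a star, which is why stars appear in Theorem 2.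

The problem is taken from "Integral sum graphs from identification" (https://core.ac.uk/download/pdf/82810833.pdf), with the statement of Theorem 1 as a conjecture. The cases listed there as known are generalized stars (a star with each edge extended to a path), trees whose forks (nodes of degree other than two) are pairwise at distance at least 4, caterpillars, and trees with at most 10 nodes. We shall need only stars and double stars, which are caterpillars, and we label those by hand. The one other outside fact we use is Bertrand's postulate: for every integer $n\ge 2$ there is a prime $p$ with $n<p<2n$.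

## Stars and double stars by hand

*The node $K_1$.* Label it $1$; there is nothing to check.

*Stars.* Give the center of $K_{1,k}$, $k\ge1$, the label $0$ and the leaves the labels $1,3,\dots,2k-1$. The center is adjacent to everything. Two leaf labels have a sum that is even and positive, so not a label.

The label $0$ cannot be avoided here. Suppose the center has label $\rho\neq0$ and no label is $0$. For each leaf label $x$, the sum $x+\rho$ is a label, and $x+\rho\ne\rho$ since $x\neq 0$. So $x+\rho$ is a leaf label. Then the finite nonempty set of leaf labels is closed under adding $\rho\ne0$, which is impossible.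

*Double stars.* A double star has two adjacent nodes $u,v$, with $k\ge1$ leaves attached to $u$ and $l\ge1$ leaves attached to $v$.

**Lemma 3.** Every double star is an integral sum graph.

*Proof.* Put $N=l+1\ge2$. Use the labels
$$u=N,\qquad v=-1,\qquad y_j=N+j\ (1\le j\le l),\qquad x_0=N-1,\qquad x_i=-1-iN\ (1\le i\le k-1),$$
where the $y_j$ are the leaves of $v$ and $x_0,\dots,x_{k-1}$ are the leaves of $u$. The labels are distinct. The nonnegative labels are exactly $N-1,N,\dots,2N-1$, and all negative labels are $\equiv-1\pmod N$.

The edges are present: $u+v=N-1=x_0$; $u+x_0=2N-1=y_l$; $u+x_i=-1-(i-1)N$, which is $v$ for $i=1$ and $x_{i-1}$ for $i\ge2$; and $v+y_j=N+j-1$, which is $u$ for $j=1$ and $y_{j-1}$ for $j\ge2$.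

No other sum is a label. The sums $u+y_j$, $y_j+y_{j'}$ and $x_0+y_j$ are at least $2N$, too large. The sum $v+x_0=N-2$ lies in $[0,N-2]$, where there is no label. The sums $v+x_i$, $x_0+x_i$, $x_i+x_{i'}$ with $i,i'\ge1$ are negative and $\equiv-2\not\equiv-1\pmod N$. Finally, for $i\ge1$ we have $x_i+y_j=(1-i)N+(j-1)$ with $0\le j-1\le N-2$. For $i=1$ it lies in $[0,N-2]$; for $i\ge2$ it is negative and $\not\equiv-1\pmod N$. $\square$

## Attaching one leaf to a labeled tree

The natural first attempt is induction: remove a leaf, label the rest, and put the leaf back. Suppose the leaf is to be attached to a node labeled $b$, and gets the label $x$. Then $x+b$ must be a label. If $x+b=x$, then $b=0$; otherwise $x+b$ is an old label, so $x\in f(V)-b$. For $b\ne0$ this leaves only finitely many candidates, and there is no free parameter with which to avoid accidental sums.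

It can indeed fail. Take the path labeled $1,2,-1,3$, and try to attach a leaf to the end labeled $1$. We need $x+1\in\{1,2,-1,3\}$, so $x\in\{0,1,-2,2\}$. The labels $1,2$ are taken; $x=0$ is adjacent to everything; and $x=-2$ gives $-2+1=-1$, as wanted, but also $-2+3=1$, an unwanted edge. So this labeling does not extend.

Generic labels are not available, since each new label must interact with the old ones. We shall change the order of work. One class of the bipartition will have its leaves attached at the very end, all at once, using an extra coordinate; the other nodes will be placed by dividing differences of old labels, so that new labels have new denominators.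

## Grading by the bipartition, and a staircase of leaves

**Step 1.** *The purpose is to allow labels with several coordinates.*

**Lemma 4 (flattening).** Suppose the nodes of a graph have distinct labels in $\mathbb Z^d$ such that distinct $u,v$ are adjacent if and only if the sum of their labels is a label. Then the graph is an integral sum graph. If no label is $0$, the integer labeling can be chosen without $0$.

*Proof.* Put $\varphi_B(z)=\sum_i z_iB^{i-1}$. For fixed $z\ne0$ this is a nonzero polynomial in $B$, so it vanishes for only finitely many $B$. Hence for large $B$ the linear map $\varphi_B$ is nonzero on any given finite set of nonzero vectors. Apply this to all nonzero vectors of the forms $a$, $a-b$, $a+b-c$ with $a,b,c$ labels. Then $\varphi_B$ is injective on labels, $\varphi_B(a)+\varphi_B(b)=\varphi_B(c)$ if and only if $a+b=c$, and nonzero labels stay nonzero. $\square$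

**Step 2.** *The purpose is to encode a bipartite graph by translations.* If one class has first coordinate $1$ and the other has first coordinate $0$, two nodes of the first class have a sum with first coordinate $2$, never a label. What remains is described as follows.

**Definition (configuration).** A *configuration* $(P,Q)$ consists of finite sets $P,Q\subset\mathbb Q$ with $0\in P$ and $0\notin Q$. Its graph $\Gamma(P,Q)$ is bipartite on disjoint copies of $P$ and $Q$; $x\in P$ and $q\in Q$ are adjacent if and only if $x+q\in P$. The set $Q$ is *sum-free* if $q+q'\notin Q$ for distinct $q,q'\in Q$.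

For example, let $P=\{-1,0,1\}$ and $Q=\{1,-1\}$. The element $1\in Q$ is adjacent to $-1,0\in P$, and $-1\in Q$ is adjacent to $0,1\in P$. So $\Gamma(P,Q)$ is a path with five nodes, and $Q$ is sum-free because $1+(-1)=0\notin Q$.

**Definition (notation for a tree $T$).** Let $\mathcal P,\mathcal Q$ be the bipartition classes of $T$. Let $\mathcal Q^0$ be the set of leaves of $T$ lying in $\mathcal Q$, let $T^1=T-\mathcal Q^0$ and $S=|\mathcal Q^0|$, and let $R\subseteq\mathcal P$ be the set of neighbors of $\mathcal Q^0$. The number of nodes of $\mathcal Q^0$ attached to $r\in R$ is the *multiplicity* of $r$.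

For example, take the path $p_1,q,p_2,q',p_3$, attach two leaves to $p_1$ and one to $p_3$, and let $\mathcal P=\{p_1,p_2,p_3\}$. Then $S=3$, $T^1$ is the path we started with, and $R=\{p_1,p_3\}$ with multiplicities $2$ and $1$.

**Step 3.** *The purpose is to attach all of $\mathcal Q^0$ at once.* A leaf $x$ attached to $r$ needs $x+r$ to be a label. Since $r$ has first coordinate $1$, we can put the leaves in first coordinates $-1,-2,-3,\dots$, one in each, and let $x_k+r_k=x_{k-1}$. The staircase ends with $x_1+r_1=t$ for one fixed $t\in Q$.

**Lemma 5 (assembly).** Suppose $T^1\cong\Gamma(P,Q)$, with $\mathcal P$ corresponding to $P$ and $\mathcal Q\setminus\mathcal Q^0$ to $Q$, and suppose $Q$ is sum-free. If $S\ge1$, suppose also that the elements of $R$, viewed in $P$ and repeated with multiplicity, can be listed as $r_1,\dots,r_S$, and that there is $t\in Q$, with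

* (A1) $r_1+q-t\notin P$ for all $q\in Q\setminus\{t\}$;
* (A2) $t\ne\sum_{h=1}^{i}(r_h-r_{j+h})$ whenever $1\le i<j$ and $i+j\le S$.

Then $T$ is an integral sum graph.

*Proof.* All conditions survive multiplication of $P$ and $Q$ by a common positive integer, so assume $P,Q\subset\mathbb Z$. Label in $\mathbb Z^2$: $p\in P$ gets $(1,p)$; $q\in Q$ gets $(0,q)$; the leaf $x_k$ attached to $r_k$ gets $(-k,\,t-R_k)$, where $R_k=r_1+\dots+r_k$. The labels are distinct. Call the first coordinate the grade. For $1\le k\le S$ exactly one label has grade $-k$, and no label has grade $\geq 2$ or $<-S$. Here are all sums of two distinct labels.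

* $p+p'$ has grade $2$: not a label, and $p,p'$ are nonadjacent.
* $p+q$ has grade $1$: it is a label iff $p+q\in P$, i.e. iff $p,q$ are adjacent.
* $q+q'$ has grade $0$: it is not a label, since $Q$ is sum-free; $q,q'$ are nonadjacent.
* $p+x_1$ has grade $0$ and second coordinate $p+t-r_1$. For $p=r_1$ this is $t$, a label, and $p,x_1$ are adjacent. Let $p\ne r_1$ and suppose it equals some $q\in Q$. Then $q\ne t$ and $r_1+q-t=p\in P$, contradicting (A1).
* $p+x_k$ with $k\ge2$ has grade $-(k-1)$: it is a label iff it is the label of $x_{k-1}$, i.e. $p+t-R_k=t-R_{k-1}$, i.e. $p=r_k$.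
* $q+x_k$ has grade $-k$: it is a label iff $q=0$, which never happens; $q,x_k$ are nonadjacent.
* $x_i+x_j$ with $i<j$ has grade $-(i+j)$: it is a label iff $i+j\le S$ and $2t-R_i-R_j=t-R_{i+j}$, i.e. $t=R_i-(R_{i+j}-R_j)=\sum_{h=1}^i(r_h-r_{j+h})$. This is excluded by (A2).

Apply Lemma 4. $\square$

In the example above, with $P=\{-1,0,1\}$, $Q=\{1,-1\}$, use the list $-1,-1,1$ and $t=1$. Then $x_1=(-1,2)$, $x_2=(-2,3)$, $x_3=(-3,2)$. (A1) holds because $-1-1-1=-3\notin P$, and (A2) because the only pair is $(i,j)=(1,2)$, where $r_1-r_3=-2\ne1$.

Both conditions can fail. In the same configuration with $t=1$, take $r_1=1$: then $x_1=(-1,0)$, and the node $-1\in P$ gives $(1,-1)+(-1,0)=(0,-1)$, a label, so there is an unwanted edge; (A1) is violated by $q=-1$. With the list $0,0,-1$ and $t=1$ we get $x_1=(-1,1)$, $x_2=(-2,1)$, $x_3=(-3,2)$, and $x_1+x_2=x_3$; (A2) is violated by $r_1-r_3=1$.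

**Step 4.** *The purpose is to reduce (A2) to an inequality.*

**Lemma 6 (ordering).** Let $r\in R$. If $t>0$ and every element of $R$ is $>r-t$, or if $t<0$ and every element of $R$ is $<r-t$, then there is an ordering with $r_1=r$ satisfying (A2).

*Proof.* Let $t>0$. Put $r_1=r$ and list the remaining entries in nondecreasing order. For $i<j$ with $i+j\le S$, the sum in (A2) is
$$(r-r_{j+1})+\sum_{h=2}^{i}(r_h-r_{j+h})\le r-r_{j+1}<t,$$
because for $h\ge2$ both positions $h<j+h$ lie in the sorted part. If $t<0$, list the remaining entries in nonincreasing order; then the sum is $\ge r-r_{j+1}>t$. $\square$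

The rest of the proof builds configurations for $T^1$ in which (A1) and the inequality of Lemma 6 can be met.

## Adding a $\mathcal Q$-node by division

**Step 5.** *The purpose is to have a starting configuration with a root and two $\mathcal Q$-nodes.* For $m_1,m_2\ge1$ let
$$P_0=\{-m_1,\dots,m_2\},\qquad Q_0=\{m_2,-m_1\}.$$
For $x\in P_0$ we have $x+m_2\in P_0$ iff $x\le0$, and $x-m_1\in P_0$ iff $x\ge0$. So $\Gamma(P_0,Q_0)$ is a tree: the root $0\in P_0$ has two neighbors, namely $q_1:=m_2$, with $m_1$ further neighbors $-m_1,\dots,-1$, and $q_2:=-m_1$, with $m_2$ further neighbors $1,\dots,m_2$. All further neighbors are leaves. (Note the crossing: the node $q_1$ with $m_1$ children has the value $m_2$.) The set $Q_0$ is sum-free, since $m_2-m_1$ is neither $m_2$ nor $-m_1$. The group generated by $P_0$ is $G_0=\mathbb Z$.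

**Step 6.** *The purpose is to see what a new node $q$ must look like.* We want to add a node $q$ adjacent to an old point $a\in P$ and to $m$ new points, its children. Follow $a,a+q,a+2q,\dots$. As long as a term is a neighbor of $q$, the next term is in the new $P$. The set is finite, so the sequence reaches a point of $P$ that is not a neighbor of $q$. All new points are neighbors of $q$, so this is an old point $a'$, and $Mq=a'-a$ for some $M\ge1$. So division of a difference of old points is forced.

If $M=m+1$, the $m$ intermediate points are exactly the children we need. But a composite $M$ may bring intermediate points back to old territory. Take $P=\{0,2,3\}$, $Q=\{1\}$; here $1\in Q$ is adjacent only to $2\in P$. Try $a=0$, $m=5$, $M=6$. With $a'=2$ we get $q=\frac13$ and the new point $3q=1$; now $0+1$ is in the new $P$, so the old pair $0\in P$, $1\in Q$ has become adjacent. With $a'=3$ we get $q=\frac12$ and the new point $2q=1$, with the same effect, and moreover $4q=2$ is an old point. Thus $M=6$ is unusable at $a=0$: one would need $a'-a$ prime to $6$.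

If $M$ is a power of a prime, a suitable $a'$ always exists, as we shall see. But $m+1$ need not be a prime power; the first such $m$ is $5$. The remedy is a second, shorter chain: take a prime power $M$ below $m+1$, and let the missing $m+1-M$ children run backward from another old point $c$.

We use the textbook fact that a finitely generated nonzero subgroup of $\mathbb Q$ is infinite cyclic.

**Lemma 7 (extension).** Let $(P,Q)$ be a configuration, $G\ne0$ the subgroup of $\mathbb Q$ generated by $P$ (so $G\cong\mathbb Z$), $Q\subset G$, and $Q$ sum-free. Let $a\in P$, $m\ge1$, and let $M>1$ be a power of a prime $\pi$ with $\frac{m+3}2\le M\le m+1$. Put $l=m+1-M$, so $0\le l\le M-2$. Let $a'\in P$ with $a'-a\notin\pi G$. If $l\ge1$, let $c\in P$ with $c\ne a'$ and $c-a'\notin Q\cup(-Q)$. Put $q=(a'-a)/M$ and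
$$y_i=a+iq\ (1\le i\le M-1),\qquad x_i=c-iq\ (1\le i\le l),$$
$P'=P\cup\{y_i\}\cup\{x_i\}$, $Q'=Q\cup\{q\}$. Then these $m$ new points are distinct and outside $G$, $q\notin G$, $Q'$ is sum-free, and $\Gamma(P',Q')$ arises from $\Gamma(P,Q)$ by adding a new node $q$ adjacent to $a$ and to the $m$ new points, these being leaves. Also $Q'$ is contained in the group generated by $P'$.

*Proof.* The two bounds on $M$ say $l\ge0$ and $l\le M-2$, and $(M-1)+l=m$.

*Indices.* Write $G=g\mathbb Z$ and $a'-a=dg$ with $\pi\nmid d$. Then $kq=kdg/M\in G$ iff $M\mid kd$ iff $M\mid k$. In particular $q\notin G$. Say that a point of $kq+G$ has *index* $k\bmod M$; this is well defined, and points of index $0$ are those of $G$. The point $y_i$ has index $i$. The point $x_i$ has index $M-i$, and $M-i\in\{2,\dots,M-1\}$ since $i\le l\le M-2$. So among the new points, index $1$ contains only $y_1$, and index $k\in\{2,\dots,M-1\}$ contains $y_k$ and, if $M-k\le l$, also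
$$x_{M-k}=c-Mq+kq=c-(a'-a)+kq=y_k+(c-a')\ne y_k .$$
Hence the new points are $m$ distinct points outside $G$, and $P'\cap G=P$.

*Adjacency.* For $u\in P$, $v\in Q$ we have $u+v\in G$, so it lies in $P'$ iff it lies in $P$: nothing changes. For $u\in P$, the point $u+q$ has index $1$, so it lies in $P'$ iff it is $y_1$, i.e. iff $u=a$. For $u$ new and $v\in Q$, the point $u+v\neq u$ has the same index as $u$, so it lies in $P'$ only if it is the other new point of that index; then $l\ge1$ and $v=\pm(c-a')$, which is excluded. For $u$ new, $u+q$ is always in $P'$: $y_i+q$ is $y_{i+1}$ or, for $i=M-1$, $a'$; and $x_i+q$ is $x_{i-1}$ or, for $i=1$, $c$.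

*Sum-freeness.* First, $0\notin Q'$ as $q\notin G$. For distinct $v,v'\in Q$ we have $v+v'\in G\setminus Q$, and $Q'\cap G=Q$, so $v+v'\notin Q'$. For $v\in Q$ we have $v+q\notin G$ and $v+q\ne q$, so $v+q\notin Q'$. Finally $q=y_1-a$ lies in the group generated by $P'$. $\square$

In the example $P=\{0,2,3\}$, $Q=\{1\}$, $a=0$, $m=5$, Lemma 7 allows $M=5$, $l=1$. Take $a'=2$ and $c=0$, so that $c-a'=-2\notin\{\pm1\}$. Then $q=\frac25$, and the new points are $\frac25,\frac45,\frac65,\frac85$ and $x_1=-\frac25$. Adding $\frac25$ to $0$ and to these five points gives $\frac25,\frac45,\frac65,\frac85,2$ and $0$, all in $P'$, while $2+\frac25$ and $3+\frac25$ are not in $P'$.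

*An admissible $a'$, that is, one with $a'-a\notin\pi G$, always exists.* If $p-a\in\pi G$ for all $p\in P$, then $p=0$ gives $a\in\pi G$, so $P\subset\pi G$ and $G=\pi G$, impossible for $G\cong\mathbb Z$. The existence of $c$ will be treated later.

**Step 7.** *The purpose is to build all of $T^1$.* Let $T^1$ have a node $r_0\in\mathcal P$ of degree $\ge2$ in $T^1$. Every $q\in\mathcal Q\setminus\mathcal Q^0$ has the same degree in $T^1$ as in $T$, since its neighbors lie in $\mathcal P$ and are not deleted; this degree is $\ge2$ because $q$ is not a leaf. Put $m(q)=\deg(q)-1\ge1$.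

**Definition (tower).** Root $T^1$ at $r_0$ and choose distinct neighbors $q_1,q_2$ of $r_0$; put $m_i=m(q_i)$. The base of Step 5 realizes $r_0$ (at $0$), $q_1$, $q_2$ and their children. The children of $q_1$ are assigned to $-m_1,\dots,-1$ and those of $q_2$ to $1,\dots,m_2$, in any order we like. Then add the other nodes of $\mathcal Q\setminus\mathcal Q^0$ one at a time, nodes closer to the root earlier, each with all its children, by Lemma 7 with $m=m(q)$ and $a$ its parent; the children may be assigned to the new points in any order. At stage $s\ge1$ write $q_s^*,a_s,a_s',c_s,M_s$ for the added node, its parent and the other data, and $P_s,Q_s,G_s$ for the resulting sets and group. The final sets are $P,Q$.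

For example, start from $m_1=m_2=1$, so $P_0=\{-1,0,1\}$, $Q_0=\{1,-1\}$, and add at $a_1=1$ a node with two children, using $M_1=3$, $a_1'=0$. Then $q_1^*=-\frac13$, and the children are $\frac23,\frac13$.

Every $\mathcal P$-node other than $r_0$ is a child of some node of $\mathcal Q\setminus\mathcal Q^0$, so $\Gamma(P,Q)\cong T^1$, and $Q$ is sum-free. By Lemma 7, $P_s,Q_s\subset G_s=G_{s-1}+\mathbb Zq_s^*$, and everything added at stage $u$ is outside $G_{u-1}$, which contains $G_s$ for $u>s$. Hence
$$P\cap G_s=P_s,\qquad Q\cap G_s=Q_s\qquad(s\ge0). \tag{1}$$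
For $s=0$ this says $P\cap\mathbb Z=P_0$ and $Q\cap\mathbb Z=Q_0$. Also, nodes in $Q_0$ have neighbors only in $P_0$, because new points are adjacent only to the node added with them. Finally, if a parent $a_s$ is not the root, then it has degree $\ge2$ in $T^1$, having both a parent and a child.

## The first leaf of the staircase and condition (A1)

Put $\mu=-m_1$, $\nu=m_2$, $\kappa=m_2-m_1$. We shall always take $t\in Q_0$, i.e. $t=m_2>0$ or $t=-m_1<0$. "Index at stage $s$" means the index in the application of Lemma 7 at stage $s$, defined for the points of $G_s$; adding elements of $G_{s-1}$ does not change it, and $a_s+q_s^*$ is the only point of $P_s$ of index $1$.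

**Step 8.** *The purpose is to find conditions on $r_1$ under which (A1) holds.*

**Lemma 8.** Let $t\in Q_0$.

(a) Let $r_1=r\in P_0$. (A1) holds for $t=m_2$ if $r\ne m_2$ and $r-m_2\notin\{a_s\}$; it holds for $t=-m_1$ if $r\ne-m_1$ and $r+m_1\notin\{a_s\}$. In particular it holds with $t=m_2$ if $r<\kappa$, and with $t=-m_1$ if $r>\kappa$.

(b) Let $r_1=r=a_s+q_s^*$ be the point $y_1$ of stage $s\ge1$. (A1) holds for $t$ if $M_s\ge3$, or if $M_s=2$ and $a_s'-t\notin P_0$.

*Proof.* (a) Let $t=m_2$. For $q=-m_1$, the integer $r-m_1-m_2$ is in $P$ iff it is in $P_0$, by (1), i.e. iff $r\ge m_2$, i.e. iff $r=m_2$. For $q=q_s^*$, suppose $p=r+q_s^*-t\in P$. As $r-t\in\mathbb Z\subset G_{s-1}$, we have $p\in G_s$, so $p\in P_s$ by (1), and $p$ has index $1$ at stage $s$. So $p=a_s+q_s^*$ and $r-t=a_s$. This proves the first claim. If $r<\kappa$, then $r\ne m_2$, and $r-m_2<-m_1$ is an integer not in $P_0=P\cap\mathbb Z$, so it is no $a_s$.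

Let $t=-m_1$. For $q=m_2$, the integer $r+m_2+m_1$ is in $P_0$ iff $r\le-m_1$, i.e. iff $r=-m_1$. For $q=q_s^*$ the same argument gives $r-t=r+m_1=a_s$. If $r>\kappa$, then $r\ne-m_1$ and $r+m_1>m_2$ is an integer not in $P_0$, so it is no $a_s$.

(b) Suppose $p=r+q-t\in P$ with $q\in Q\setminus\{t\}$.

*$q=q_u^*$ with $u>s$.* Here $r-t\in G_s\subset G_{u-1}$, so as in (a) $p$ lies in $P_u$ with index $1$ at stage $u$, and $r-t=a_u\in P$. But $r-t\in G_s$, so $r-t\in P_s$ by (1), and it has index $1$ at stage $s$. Hence it equals $r$, and $t=0$, a contradiction.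

*$q=q_s^*$ and $M_s\ge3$.* Here $p=y_2-t$ with $y_2=a_s+2q_s^*$, so $p\in P_s$ has index $2$ at stage $s$. By the proof of Lemma 7, $p=y_2$, giving $t=0$, or $p=y_2+(c_s-a_s')$, giving $c_s-a_s'=-t\in-Q_{s-1}$. Both are impossible.

*$q=q_s^*$ and $M_s=2$.* Here $p=a_s+2q_s^*-t=a_s'-t$, so $p+t=a_s'\in P$, and $p$ is a neighbor of $t\in Q_0$. Hence $p\in P_0$, excluded by hypothesis.

*$q\in Q_{s-1}$.* Here $p=r+(q-t)$ lies in $P_s$ and has index $1$ at stage $s$. So $p=r$ and $q=t$, a contradiction. $\square$

For use with $M_s=2$ we record:
$$\text{for }a'\in P_0:\quad a'-m_2\notin P_0\iff a'<\kappa,\qquad a'+m_1\notin P_0\iff a'>\kappa; \tag{2}$$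
and $a_s'-t\notin P_0$ holds automatically if $a_s'\notin P_0$, because then $a_s'\notin\mathbb Z$ by (1).

## Trees with small $\mathcal Q$-degrees

We now prove Theorem 1.

**Step 9.** *The purpose is to choose the class $\mathcal P$.* Suppose no node of $T$ has two non-leaf neighbors. If $T$ has at most two nodes, it is $K_1$ or $K_{1,1}$. Otherwise deleting all leaves leaves a nonempty connected graph of maximum degree $\le1$, so $K_1$ or $K_2$. In the first case $T$ is a star. In the second case each of the two remaining nodes has degree $\ge2$ in $T$, so carries a leaf, and $T$ is a double star. All these are integral sum graphs by the explicit labelings above.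

Otherwise some node has at least two non-leaf neighbors. Let $\mathcal P$ be its bipartition class. The degree of $p\in\mathcal P$ in $T^1$ is the number of its non-leaf neighbors in $T$, so $T^1$ has a $\mathcal P$-node of degree $\ge2$. From here on, degrees of $\mathcal P$-nodes are taken in $T^1$.

We construct a tower and check Lemma 5. If $S=0$, any tower suffices, constructed as below for the regime in question. So where $r$ and $t$ are discussed, let $S\ge1$.

**Step 10 (Regime I: all $m(q)\le4$).** *The purpose is to settle the case in which one chain suffices.* Use $M=m+1\in\{2,3,4,5\}$. This is a prime power, and $M\ge\frac{m+3}2$ since $m\ge1$. Then $l=0$, no $c$ is needed, and we take any admissible $a'$. The new points lie between $a$ and $a'$, so by induction $P\subset[\mu,\nu]$.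

**Case 1: there are $r\in R$ and $r_0\in\mathcal P$ at distance $2$ from $r$ with $\deg r_0\ge2$.** Root at $r_0$. Let $q_1$ be the common neighbor of $r$ and $r_0$; it is not a leaf, so it is in $T^1$. Let $q_2$ be another neighbor of $r_0$ in $T^1$. Now $r$ is a child of $q_1$; assign it to $-m_1$, and take $t=m_2$. Since $-m_1<\kappa$, (A1) holds by Lemma 8(a). All elements of $R$ are $\ge-m_1>-m_1-m_2=r-t$, so (A2) holds by Lemma 6.

**Case 2: otherwise.** Let $r\in R$ and let $r_0\in\mathcal P$ have degree $\ge2$. If $r\ne r_0$, the node at distance $2$ from $r$ on the path to $r_0$ is $r_0$ or an inner node of the path, so it has degree $\ge2$ in $T^1$; this is Case 1, a contradiction. So $r=r_0$ for every such choice: $R=\{r_0\}$, and $r_0$ is the only $\mathcal P$-node of degree $\ge2$. Root at $r_0$, with any $q_1,q_2$. All parents $a_s$ are the root, so all $a_s=0$. Take $r=0$, $t=m_2$. Since $0\ne m_2$ and $-m_2\ne0$, (A1) holds by Lemma 8(a). Since $R=\{r\}$ and $r>r-t$, (A2) holds by Lemma 6.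

## Large $\mathcal Q$-degrees: Bertrand primes and the interval $[\mu,\nu]$

**Step 11 (Regime II: some $m(q)\ge5$).** *The purpose is to set up the tower when a second chain may be needed.* In Regime I the inequality of Lemma 6 came from $P\subset[\mu,\nu]$, which was automatic. The second chain $x_i=c-iq$ can leave this interval, so $a'$ and $c$ must be chosen with care.

Choose $q_1\in\mathcal Q\setminus\mathcal Q^0$ with $m_1=m(q_1)\ge5$. Since $T^1$ has a $\mathcal P$-node of degree $\ge2$, it has at least two $\mathcal Q$-nodes, and the first step of a path in $T^1$ from $q_1$ to another $\mathcal Q$-node leads to a neighbor of $q_1$ of degree $\ge2$. Let $r_0$ be a neighbor of $q_1$ of degree $\ge2$, chosen with $R\ne\{r_0\}$ if possible. Let $q_2\ne q_1$ be another neighbor of $r_0$ in $T^1$. Root at $r_0$. Then $\nu-\mu=m_1+m_2\ge6$.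

*Choice of $M$.* If $m\le4$, take $M=m+1$, $l=0$ as before. If $m\ge5$, take a prime $M$ with $\frac{m+3}2\le M\le m+1$. It exists by Bertrand's postulate: for $m$ odd, use $n=\frac{m+1}2$ and get $n<M<m+1$, so $M\ge\frac{m+3}2$; for $m$ even, use $n=\frac m2+1$ and get $n<M<m+2$, so $M\ge\frac m2+2$ and $M\le m+1$. Moreover $M\ge\frac{m+3}{2}\ge4$ is prime, so $M\ge5$.

**Step 12.** *The purpose is to choose $a'$ and $c$ so that $P$ stays in $[\mu,\nu]$.* For $m\le4$ any admissible $a'$ works. For $m\ge5$ we use the following.

**Lemma 9.** At any stage, let $(P,Q)$ be the current configuration, $G$ the group generated by $P$, $P\subset[\mu,\nu]$, $a\in P$, and $M\ge5$ prime. There are $a',c\in P$ with $a'-a\notin MG$, $c\ne a'$, $c-a'\notin Q\cup(-Q)$ and $a+(c-a')\in[\mu,\nu]$.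

With this choice the points $x_i=c-iq$, $1\le i\le l<M$, lie between $c$ and $c-Mq=c-(a'-a)=a+(c-a')$, so they are in $[\mu,\nu]$; and the $y_i$ lie between $a$ and $a'$. So the new configuration is again contained in $[\mu,\nu]$.

*Proof.* Write $\equiv$ for congruence modulo $MG$; the quotient $G/MG$ has order $M$. Let $u_0=1$ if $m_2\ne1$ and $u_0=2$ if $m_2=1$. As $m_1\ge5$, we have $u_0\notin\{m_1,m_2\}$.

*Not all of $P_0$ is $\equiv a$.* As $\nu-\mu\ge6$ and $u_0\le2$, we can choose $\sigma=\pm1$ with $a+\sigma u_0\in[\mu,\nu]$. We want $a'\in P_0$ with $a'\not\equiv a$ and $a'+\sigma u_0\in P_0$. If $1\notin MG$, consecutive integers are incongruent, so one of $\mu,\mu+1$ (if $\sigma=1$), respectively one of $\nu,\nu-1$ (if $\sigma=-1$), is $\not\equiv a$, and the interval is long enough for $a'+\sigma u_0\in P_0$. If $1\in MG$, all of $P_0$ is mutually congruent, so none of it is $\equiv a$; take $a'=\mu$ if $\sigma=1$ and $a'=\nu$ if $\sigma=-1$. Put $c=a'+\sigma u_0$. Then $c-a'=\pm u_0$ is not in $\pm Q_0=\{\pm m_1,\pm m_2\}$, and as an integer it is not in $\pm(Q\setminus Q_0)$ by (1). And $a+(c-a')=a+\sigma u_0\in[\mu,\nu]$.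

*All of $P_0$ is $\equiv a$.* As $0\in P_0$, we have $a\equiv0$. Since $G\ne MG$, not all of $P$ is $\equiv0$. Let $s\ge1$ be the first stage with a point $\not\equiv0$. Then $P_{s-1}\subset MG$, so $G_{s-1}\subset MG$. The points added at stage $s$ are of the form $a_s+iq_s^*$ or $c_s-iq_s^*$ with $a_s,c_s\in MG$, so $q_s^*\notin MG$. But $M_sq_s^*=a_s'-a_s\in MG$, so in the group $G/MG$ of prime order $M$ a nonzero element is killed by $M_s$. Hence $M\mid M_s$ and $M_s\ge5$. Thus $y_1=a_s+q_s^*$ and $y_3=a_s+3q_s^*$ are in $P$, and both are $\not\equiv0\equiv a$, as $M\nmid1$ and $M\nmid3$.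

Let $\{a',c\}=\{y_1,y_3\}$, in either order, so that $c-a'=\pm2q_s^*$ with either sign available. By the index computation in Lemma 7, $2q_s^*\notin G_{s-1}$, since $M_s\nmid2$; so $\pm2q_s^*\notin\pm Q_{s-1}$. Also $2q_s^*\ne\pm q_s^*$, and elements added to $Q$ after stage $s$ are not in $G_s$. So $c-a'\notin Q\cup(-Q)$. Finally
$$|2q_s^*|=\frac{2|a_s'-a_s|}{M_s}\le\tfrac25(\nu-\mu)<\tfrac12(\nu-\mu),$$
so one of $a\pm2q_s^*$ is in $[\mu,\nu]$; choose the order of $a',c$ accordingly. $\square$

So towers with $P\subset[\mu,\nu]$ exist. It remains to choose $r$ and $t$ and, in one case, a particular $a'$.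

**Step 13 (Case A: $R=\{r_0\}$).** *The purpose is to treat leaves that hang only at the root.* By the choice of $r_0$, it is the only neighbor of $q_1$ of degree $\ge2$, since any other could have been chosen instead. So the children of $q_1$ are leaves of $T^1$, hence not among the $a_s$. Take $r=0$, $t=m_2$. If $-m_2$ were some $a_s$, it would be a negative element of $P\cap\mathbb Z=P_0$, i.e. a child of $q_1$, a contradiction. As also $0\ne m_2$, (A1) holds by Lemma 8(a). (A2) holds by Lemma 6, since $R=\{r\}$.

**Step 14 (Case B: $R\ne\{r_0\}$).** *The purpose is to treat all other trees, starting the staircase at a node other than the root.* Choose $r\in R\setminus\{r_0\}$. It is a child of exactly one node of $\mathcal Q\setminus\mathcal Q^0$.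

**Case B1: $r$ is a child of $q_1$.** Assign $r$ to $\mu=-m_1<\kappa$ and take $t=m_2$. (A1) holds by Lemma 8(a). All of $P$ is $\ge-m_1>r-t$, so (A2) holds by Lemma 6.

**Case B2: $r$ is a child of $q_2$.** Assign $r$ to $\nu=m_2>\kappa$ and take $t=-m_1$. (A1) holds by Lemma 8(a). All of $P$ is $\le m_2<m_2+m_1=r-t$, so (A2) holds by Lemma 6.

**Case B3: $r$ is a child of $q_s^*$ with $s\ge1$.** Assign $r$ to the point $y_1$ of stage $s$. Since $r\notin G_{s-1}$ and $\kappa\in\mathbb{Z}\subset G_{s-1}$, we have $r\ne\kappa$. Let
$$t=m_2\ \text{ if } r<\kappa,\qquad t=-m_1\ \text{ if } r>\kappa .$$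
In the first case all of $P$ is $\ge-m_1=\kappa-m_2>r-t$; in the second all of $P$ is $\le m_2=\kappa+m_1<r-t$. So (A2) holds by Lemma 6.

If $M_s\ge3$, (A1) holds by Lemma 8(b). Let $M_s=2$, so $m(q_s^*)=1$, $l=0$ and $r=\frac{a_s+a_s'}2$. By Lemma 8(b) and (2), (A1) holds if $a_s'\notin P_0$, or if $a_s'\in P_0$ and $a_s'-\kappa$ is nonzero of the same sign as $r-\kappa$. We show that such an admissible $a'=a_s'$ exists. Write $a=a_s$, $G=G_{s-1}$; admissible means $a'\in P_{s-1}$ and $a'-a\notin2G$.

If some $p\in P_{s-1}\setminus P_0$ has $p-a\notin2G$, take $a'=p$. Otherwise, as an admissible element exists, some $p\in P_0$ has $p-a\notin2G$. Then among any two consecutive elements of $P_0$ at least one is $\not\equiv a$ modulo $2G$: if $1\notin2G$ the two are incongruent to each other; if $1\in2G$, all of $P_0$ is $\equiv p\not\equiv a$. So we may pick $a'$ from any such pair. Note $\nu-1-\kappa=m_1-1>0$ and $\kappa-\mu=m_2$.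

* If $a\ge\kappa$: pick $a'\in\{\nu-1,\nu\}$. Then $a'>\kappa$, and $r=\frac{a+a'}2>\kappa$.
* If $a<\kappa$ and $m_2\ge2$: pick $a'\in\{\mu,\mu+1\}$. Then $a'\le\kappa-m_2+1<\kappa$, and $r<\kappa$.
* If $a<\kappa$ and $m_2=1$: pick $a'\in\{\nu-1,\nu\}=\{0,1\}$. Then $a'\ge0>1-m_1=\kappa$, and, since $a\ge\mu=-m_1$, we have $r\ge\frac{-m_1+0}2>1-m_1=\kappa$, as $m_1\ge5$.

In all cases Lemma 5 applies, and $T$ is an integral sum graph. This proves Theorem 1. $\blacksquare$

## Forests and the label $0$

Call a labeling in some $\mathbb Z^d$ as in Lemma 4 *zero-free* if $0$ is not a label. By Lemma 4, a zero-free labeling in $\mathbb Z^d$ yields a zero-free integer one. For example, $1,2,-1,3$ is a zero-free labeling of a path.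

**Step 15.** *The purpose is to settle Theorem 2 for trees.* The node $K_1$ has the zero-free label $1$. A star $K_{1,k}$, $k\ge1$, is an integral sum graph without zero-free labeling, as shown by hand above. Any other tree has an integral sum labeling by Theorem 1, and it is zero-free: a node labeled $0$ would be adjacent to all others, making the tree $K_1$ or a star.

**Step 16.** *The purpose is to give three ways of forming unions.*

*($\alpha$) Two zero-free graphs.* If $H,H'$ have zero-free labelings $f,f'$, then $(f,0)$ on $H$ and $(0,f')$ on $H'$ give a zero-free labeling of the disjoint union $H\cup H'$. The labels are distinct and nonzero. A sum within $H$ has second component $0$, so it can only be a label of $H$, as $f'$ omits $0$; similarly within $H'$. A cross sum has both components nonzero, so it is not a label.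

*($\beta$) Adding a star.* Let $H$ be nonempty with zero-free label set $L_0\subset\mathbb Z^d$, and fix $t\in L_0$. Label $H\cup K_{1,k}$, $k\ge1$, in $\mathbb Z^d\times\mathbb Z$: $w\in L_0$ becomes $(w,0)$, the center of the star gets $(0,1)$, and the leaves get $(t,-i)$, $1\le i\le k$. The labels are distinct and nonzero. Center plus leaf is $(t,1-i)$, a label: it is $(t,0)$, which belongs to $H$, for $i=1$, and a leaf label for $i\ge2$. The sum $(w,0)+(0,1)=(w,1)$ is not a label, as the only label with last coordinate $1$ is $(0,1)$ and $w\ne0$. The sum $(w,0)+(t,-i)=(w+t,-i)$ is not a label, as labels with negative last coordinate begin with $t$ and $w\ne0$. Leaf plus leaf is $(2t,-(i+j))$, not a label as $2t\ne t$. Sums within $H$ have last coordinate $0$ and behave as before.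

*($\gamma$) Two stars.* For $K_{1,k}\cup K_{1,k'}$ with $k,k'\ge1$, use centers $(1,0)$ and $(0,1)$, with leaves $(-i,1)$, $1\le i\le k$, and $(1,-j)$, $1\le j\le k'$, respectively. The labels are distinct and nonzero. The sums $(1,0)+(-i,1)=(1-i,1)$ and $(0,1)+(1,-j)=(1,1-j)$ are labels; for $i=1$ and $j=1$ they are the centers $(0,1)$ and $(1,0)$. No other sum is a label. The sum of the centers is $(1,1)$, not a label. Center plus leaf of the other star gives $(2,-j)$ or $(-i,2)$, and two leaves of the same star give $(-(i+i'),2)$ or $(2,-(j+j'))$; no label has a coordinate $2$. Two leaves of different stars give $(1-i,1-j)$, with both coordinates $\le0$, while every label has a coordinate equal to $1$.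

**Step 17.** *The purpose is to combine the pieces.* Let $F$ be a forest. If $F$ is connected, Step 15 applies. Suppose $F$ has at least two components. If some component is not a star $K_{1,k}$ with $k\ge1$, start with it; it is zero-free by Step 15. Add the other components one by one, by ($\alpha$) if the component is not such a star and by ($\beta$) if it is. If all components are such stars, start with two of them by ($\gamma$) and add the rest by ($\beta$). So $F$ has a zero-free labeling. Hence every forest is an integral sum graph, and only the stars $K_{1,k}$, $k\ge1$, have no zero-free labeling. This proves Theorem 2. $\blacksquare$
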